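# Closed extremal curves on a Barabanov sphere in $\mathbb R^3$

## 1. A damped spring with adversarial stiffness

Consider a critically damped spring whose stiffness can be raised at will by an adversary:
$$\ddot y+2\dot y+(1+u\,\nu^2)\,y=0,\qquad u=u(t)\in[0,1],\qquad \nu>0 .$$
With $x=(y,\dot y)$ this is $\dot x=(A+u\,bc^T)x$, where
$$A=\begin{pmatrix}0&1\\-1&-2\end{pmatrix},\qquad b=\begin{pmatrix}0\\-\nu^2\end{pmatrix},\qquad c=\begin{pmatrix}1\\0\end{pmatrix}.$$
Each constant $u$ gives a stable equation. The adversary can still pump energy in by switching $u$. Let us try the rule "$u=1$ when $y\dot y<0$, $u=0$ when $y\dot y>0$": stiff while the spring returns to $0$, soft while it moves away.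

Start at $(1,0)$ with $u=1$. Then
$$y=e^{-t}\big(\cos\nu t+\tfrac1\nu\sin\nu t\big),\qquad \dot y=-\tfrac{1+\nu^2}{\nu}e^{-t}\sin\nu t ,$$
and $y$ first vanishes when $\tan\nu t=-\nu$, that is, at $t_1=(\pi-\arctan\nu)/\nu$. Since $\sin\nu t_1=\nu/\sqrt{1+\nu^2}$, we have $\dot y(t_1)=-g$ with $g=\sqrt{1+\nu^2}\,e^{-t_1}$. Between $0$ and $t_1$ we had $y>0>\dot y$, as the rule requires. Now $u=0$ from $(0,-g)$: measured from $t_1$, $y=-g\,te^{-t}$ and $\dot y=-g(1-t)e^{-t}$. So $\dot y$ vanishes after time $1$, at $y=-g/e$, and $y,\dot y<0$ in between. Half a turn takes $(1,0)$ to $(-r,0)$ with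
$$r(\nu)=\sqrt{1+\nu^2}\;\exp\!\Big(-1-\frac{\pi-\arctan\nu}{\nu}\Big).$$
The function $r$ is continuous and strictly increasing, with limits $0$ and $\infty$ at $0$ and $\infty$. Hence $r(\nu)=1$ for exactly one $\nu$. It lies between $4$ and $5$: $\sqrt{17}\approx4.12$ against $e^{1.454}\approx4.28$, and $\sqrt{26}\approx5.10$ against $e^{1.354}\approx3.87$. Fix this $\nu$. The rule now produces a closed curve $\gamma=-\gamma$, traversed in time $2(t_1+1)$, with four intervals of constant control, of lengths $t_1,1,t_1,1$.

Is this the worst the adversary can do? First, $\det(x,\dot x)=y\ddot y-\dot y^2=-(\dot y^2+2y\dot y+ky^2)$ with $k\in\{1,1+\nu^2\}$. On arcs with $u=0$ we have $y\dot y\ge0$, and on arcs with $u=1$ the form is $(y+\dot y)^2+\nu^2y^2$. So the determinant is negative: the polar angle decreases, and every ray from the origin meets $\gamma$ once. On an arc with matrix $A_i$, $\det(\dot x,\ddot x)=\det A_i\cdot\det(x,A_ix)<0$, so the tangent turns clockwise. The tangent direction is continuous where the arcs meet: at $y=0$ the velocity is continuous, and at $\dot y=0$ it is $(0,-ky)$ on both sides. So $\gamma$ is a $C^1$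 convex curve, the unit circle of a norm $v$ that is $C^1$ off the origin.

The vector $n=(-\ddot y,\dot y)$ is normal to $\gamma$, and it points outward because $n^Tx=\dot y^2-y\ddot y>0$. If the adversary uses $u$ instead of the value $u_*$ of the rule, the velocity is $\dot x+(u-u_*)by$, and
$$n^T\big(\dot x+(u-u_*)by\big)=-\nu^2(u-u_*)\,y\dot y\le 0 ,$$
because $u-u_*\le0$ where $y\dot y<0$ and $u-u_*\ge0$ where $y\dot y>0$. So $v$ never increases along any trajectory, and it is constant along $\gamma$. A trajectory that stays on $\gamma$ must have $u=u_*$ wherever $y\dot y\ne0$. Along it, zeros of $y$ and of $\dot y$ are isolated: at a zero of $y$ we have $\dot y\ne0$, and near a zero of $\dot y$ we have $|\ddot y|\ge|y|/2>0$ with the sign of $-y$. So $\gamma$ carries exactly one closed trajectory up to time shift.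

Put $\lambda=n/(n^Tx)$ and $z=\lambda^Tb$, which has the sign of $-\dot y$. The rule says: $u=1$ where $yz>0$, $u=0$ where $yz<0$. Over one turn each of $y$, $z$ changes sign twice, and these four times are the switches. The half-turn matrix $e^{A_0}e^{t_1A_1}$ ($A_0=A$, $A_1=A+bc^T$) has eigenvalue $-1$ on $(1,0)^T$ and determinant $e^{-2(1+t_1)}$. So the matrix of one full turn has eigenvalues $1$ and $e^{-4(1+t_1)}$; in particular $1$ is simple.

In the plane the unit circle of $v$ is a curve, and there is nothing to count. In $\mathbb R^3$ the unit sphere of such a norm is a surface. How many closed trajectories can it carry? Could they sweep out a whole strip?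

## 2. Barabanov switched systems in $\mathbb R^3$ and the two alternatives

From now on $n=3$. Consider
$$\dot x(t)=M(t)x(t),\qquad M(t)\in\mathcal A=\mathrm{conv}\{A,A+bc^T\}=\{A+u\,bc^T:\ u\in[0,1]\},$$
with $t\mapsto u(t)\in[0,1]$ measurable, and write $A_0=A$, $A_1=A+bc^T$. A matrix is *Hurwitz* if all its eigenvalues have negative real part. A pair $(A,b)$ is *controllable* if $b,Ab,A^2b$ is a basis.

**Definition (Barabanov switched system).** The matrices $A_0,A_1$ are $3\times3$ Hurwitz; $(A,b)$ and $(A^T,c)$ are controllable; and the maximal Lyapunov exponent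
$$\rho(\mathcal A)=\sup_{u(\cdot),\,x(0)}\ \limsup_{t\to\infty}\tfrac1t\log\|x(t)\|$$
equals $0$.

It is known that $\mathcal A$ is then irreducible and admits a *Barabanov norm*: a norm $v$ with $v(x(t))\le v(x(0))$ for $t\ge0$ along every trajectory, and such that from every $x_0$ at least one trajectory has $v(x(t))=v(x_0)$ for all $t\ge0$ (an *extremal* trajectory). Let $S=\{v=1\}$. The norm of Section 1 is a planar example, with $S=\gamma$.

A *periodic trajectory on $S$* is a periodic trajectory of the system contained in $S$. A *bang arc* is a maximal time interval on which $u\equiv0$ or $u\equiv1$; bang arcs are counted over the minimal period (four in Section 1). The following alternative is known for every Barabanov switched system: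

* (i) either there exists on $S$ a 1-parameter family of periodic trajectories $[0,s^*]\ni s\mapsto\gamma_s(\cdot)$, $s^*>0$, depending continuously on $s$ and forming a continuum of geometrically distinct closed curves on $S$, where $\gamma_s$ has on its period four bang arcs for $s\in(0,s^*)$ and two bang arcs for $s\in\{0,s^*\}$;
* (ii) or there exists a finite number of periodic trajectories on $S$, each of them having four bang arcs.

The conjecture, from the document "Optimal control methods for the stability of switched systems", is that (i) never occurs. It is true. Call *orbit* a periodic trajectory up to time shift.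

**Theorem 1.** For every Barabanov switched system ($n=3$) the set of periodic orbits on $S$ is at most countable. Hence (i), which provides a continuum of geometrically distinct ones, never occurs.

Write $\Phi(t,s)$ for the transition matrix and $y=c^Tx$. An *adjoint solution* solves $\dot\lambda=-M^T\lambda$; then $\lambda^Tx$ is constant, $\lambda(s)=\Phi(t,s)^T\lambda(t)$, and we write $z=\lambda^Tb$. The periodic multiplier in the next statement is the adjoint solution that plays the role of $\lambda$ in Section 1; it is defined in Section 4, and shown to be unique in Section 7.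

**Theorem 2 (supplement; uses the known alternative).** For every Barabanov switched system ($n=3$), (ii) holds, and moreover:

* (a) the periodic trajectories on $S$ are finitely many pairwise disjoint simple closed curves;
* (b) for each of them, with minimal period $T$, $1$ is an algebraically simple eigenvalue of $\Phi(T,0)$ and the other eigenvalues have modulus $<1$; over a period $c^Tx$ changes sign exactly twice, $\lambda^Tb$ ($\lambda$ the periodic multiplier) changes sign exactly twice, and these four times are distinct and are the four switching times;
* (c) at most one of them is invariant under $x\mapsto-x$; the others come in disjoint pairs $\{\gamma,-\gamma\}$;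
* (d) the vector $\tau^0$ of its four bang durations is a strict local maximum point, with value $1$, of the eigenvalue near $1$ of $e^{\tau_4A_0}e^{\tau_3A_1}e^{\tau_2A_0}e^{\tau_1A_1}$, $\tau$ near $\tau^0$.

**What the proof of Theorem 1 uses.** Only this: $A_0,A_1$ are Hurwitz, the two pairs are controllable, and $v$ is a norm that is nonincreasing along all trajectories. This package survives two operations.

*Swap:* $(A,b,c)\to(A+bc^T,-b,c)$. It keeps $\mathcal A$, the trajectories, $v$ and $y$; it exchanges $A_0$ and $A_1$, and replaces $u$ by $1-u$ and $z$ by $-z$. Controllability survives, since $(A+bc^T)b-Ab\in\mathbb Rb$ and so on.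

*Duality:* $(A,b,c)\to(A^T,c,b)$ with the dual norm $v^*(l)=\max_{v(w)\le1}l^Tw$. A transition matrix $\Psi$ of the dual system is the transpose of a transition matrix of $\mathcal A$ (with time-reversed control), so $v^*(\Psi l)=\max_{v(w)\le1}l^T\Psi^Tw\le v^*(l)$. In Section 1, $t\mapsto\lambda(-t)$ will be a closed dual trajectory.

Two facts are used throughout. First, $\det(A+\kappa bc^T)=\det A+\kappa\,c^T\mathrm{adj}(A)\,b$ is affine in $\kappa$, and it is negative at $\kappa=0,1$, because a real $3\times3$ Hurwitz matrix has negative determinant. So
$$A+\kappa bc^T\ \text{ is nonsingular for all }\kappa\in[0,1]. \tag{1}$$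
Second, $\mathrm{tr}\,M$ is a convex combination of two negative numbers, so by Liouville's formula
$$0<\det\Phi(t,s)<1\qquad(t>s). \tag{2}$$
By (1) a nonzero trajectory is not constant, so every nonzero periodic trajectory has a minimal period $T>0$.

## 3. Following closed curves along an open arc, and the wall $\tau_4=0$

**Definition (the arc $J$).** Let $C=S\cap\{c^Tx=0\}$, the unit circle of $v$ in the plane $c^\perp$. Let $e\in S$ span the line $c^\perp\cap(A^Tc)^\perp$, and let $J=\{x\in C:\ c^TAx>0\}$.

Since $c,A^Tc$ are independent, $J$ is one of the two open arcs of $C\setminus\{\pm e\}$, so $J\cong\mathbb R$. To see these sets, take $y'''+6y''+11y'+(6+\kappa u)y=0$ with $0<\kappa<60$ and $x=(y,y',y'')$. Both constant systems are Hurwitz (for $u=1$ because $6\cdot11>6+\kappa$). The plane of $C$ is $\{y=0\}$, $J$ is the half with $y'>0$, and $e$ is parallel to $(0,0,1)$. We use this equation only as a picture of $J$ and claim nothing about its exponent.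

We shall see that every closed trajectory on $S$ crosses $J$. A first attack on (i) records the crossing point. If one closed curve crosses once, and distinct curves cross at distinct points, a family $[0,s^*]$ of curves maps injectively into $J$. This is no contradiction, since an interval fits into an arc. But suppose the set of *all* crossing points were both compact and open in $J$. As $J$ is connected and not compact, that set would be empty. Compactness is a limit argument. For openness one continues a given curve to both sides. If it has four arcs of durations $\tau^0\in(0,\infty)^4$, put $P(\tau)=e^{\tau_4A_0}e^{\tau_3A_1}e^{\tau_2A_0}e^{\tau_1A_1}$ and let $f(\tau)$ be the eigenvalue near $1$. Nearby closed curves correspond to $f(\tau)=1$. For admissible $\tau$, $f\le1$, so these are maxima of $f$. They lie on an analytic set, through which one can draw an analytic curve with two sides.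

This breaks at a definite place: the ends $s=0,s^*$ in (i) have *two* bang arcs. There one duration, say $\tau_4$, is $0$, and $\tau^0$ lies on the wall of the orthant. The analytic curve may leave through the wall into $\tau_4<0$, where $e^{\tau_4A_0}$ runs backward in time, $P(\tau)$ is not a transition matrix, and nothing is a trajectory any more. Soft properties of $f$ do not forbid this: for the function $1-\tau_1^2$ of $(\tau_1,\tau_4)$, the set of maxima is the line $\tau_1=0$, which crosses the wall. A family with two endpoints on walls is exactly what the naive argument cannot exclude.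

What gets past this point is a cubic estimate. At a critical point with $f=1$ and $\tau_4=-\delta<0$, replace the illegal factor $e^{-\delta A_0}$ by $e^{-\delta A_1}$, which merges with its two neighbors $e^{\tau_1A_1},e^{\tau_3A_1}$ into a legal product. This raises the eigenvalue by about $k\delta^3$ with $k>0$, so a legal product would have an eigenvalue larger than $1$, which is impossible. So the analytic curve must touch the wall and come back, as $\varepsilon\mapsto(\varepsilon,\varepsilon^2)$ does at the line $\{(\cdot,0)\}$, and again has two sides.

Two further obstacles must be removed before this makes sense. At a corner of $S$ two closed trajectories could pass through one point, so a crossing point need not determine its curve, and a curve might cross $J$ many times. And $f$ is defined only if the eigenvalue $1$ is simple. Sections 5 and 6 treat the first obstacle up to countably many orbits. Section 7 treats the second. Sections 8–11 carry out the continuation.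

## 4. Zeros of $y$ and $z$, multipliers, switches

**Lemma 1.** Let $x\ne0$ be a trajectory with $y(t_0)=0$. If $a=c^TAx(t_0)\ne0$, then $y(t)=a(t-t_0)+o(t-t_0)$. If $a=0$, then $\beta=c^TA^2x(t_0)\neq0$ and $y(t)=\frac\beta2(t-t_0)^2+o((t-t_0)^2)$. Similarly, for an adjoint solution $\lambda\ne0$ with $z(t_0)=0$: if $\lambda(t_0)^TAb\ne0$, then $z=-\lambda(t_0)^TAb\,(t-t_0)+o(t-t_0)$; otherwise $\lambda(t_0)^TA^2b\ne0$ and $z=\frac12\lambda(t_0)^TA^2b\,(t-t_0)^2+o((t-t_0)^2)$.

*Proof.* The point is that $u$ enters $\dot y$ only multiplied by $y$ itself. Almost everywhere $\dot y=c^TAx+u(c^Tb)y$, which gives the first case. If $a=0$, put $Y=c^TAx$. Then $\dot Y=c^TA^2x+u(c^TAb)y=\beta+o(1)$, so $Y=\beta(t-t_0)+o(t-t_0)$. From $\dot y=Y+O(|y|)$, Gronwall's inequality gives $y=O((t-t_0)^2)$, hence $\dot y=\beta(t-t_0)+o(t-t_0)$; integrate. Finally $\beta\ne0$: the vectors $c,A^Tc,(A^T)^2c$ form a basis, and $x(t_0)\neq0$ is orthogonal to the first two. For $z$ argue in the same way with $\dot z=-\lambda^TAb-u(c^Tb)z$ and $\frac{d}{dt}\lambda^TAb=-\lambda^TA^2b-u(c^TAb)z$. $\square$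

Consequences used all the time:

* Zeros of $y$ and $z$ are isolated, and a zero is a sign change if and only if it is *simple* (first case). In particular, for $x$ on $S$, $y$ changes sign upward at $t$ if and only if $x(t)\in J$.
* The sign of $y$ on some $(t_0,t_0+\delta)$ is determined by $x(t_0)$ alone, that of $z$ by $\lambda(t_0)$ alone.
* Since $u\,by=\dot x-Ax$ and $y\ne0$ a.e., $x$ determines $u$ a.e.; since $u\,zc=-\dot\lambda-A^T\lambda$, so does $\lambda$.
* Sign changes *persist*: if $y(t_0-h)<0<y(t_0+h)$, every $y$-function of a nonzero trajectory uniformly close to $y$ has an upward sign change in $(t_0-h,t_0+h)$; likewise for $z$ and for downward changes.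

**Definition (subdifferential, multiplier).** For $x\in S$ let $\partial v(x)=\{l:\ l^Tx=1,\ l^Tw\le v(w)\ \forall w\}$. A *multiplier* along a trajectory $x(\cdot)$ in $S$ on an interval is an adjoint solution (same control) with $\lambda(t)\in\partial v(x(t))$ there.

The set $\partial v(x)$ is nonempty (Hahn–Banach), compact and convex, and has closed graph. For the maximum norm of $\mathbb R^2$, $\partial v(1,0)=\{(1,0)\}$, while at the corner $\partial v(1,1)=\{(s,1-s):0\le s\le1\}$. In Section 1, $\partial v(x)=\{\lambda\}$ with $\lambda=n/(n^Tx)$.

**Lemma 2.** Let $x$ be a trajectory in $S$ on $[\alpha,\beta]$.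

* (a) If $\lambda\in\partial v(x(\beta))$, then $\lambda(t)=\Phi(\beta,t)^T\lambda$ is a multiplier on $[\alpha,\beta]$.
* (b) For every multiplier, $\max(\lambda^TA_0x,\lambda^TA_1x)=0$ on $[\alpha,\beta]$; $u=1$ a.e. where $yz>0$, and $u=0$ a.e. where $yz<0$.
* (c) After modification on a null set, $u$ is piecewise constant with values in $\{0,1\}$ and finitely many switches. For every multiplier, the switches are exactly the interior times where $yz$ changes sign, i.e. where exactly one of $y,z$ has a simple zero. At a switch $yz=0$ and $\lambda^TA_0x=\lambda^TA_1x=0$; on closed arcs with $u=i$, $\lambda^TA_ix=0$.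
* (d) If $(x,\lambda),(\tilde x,\tilde\lambda)$ are trajectory–multiplier pairs on $[0,\beta]$ with the same initial value, they coincide.
* (e) A nonzero $T$-periodic trajectory has constant $v$ (so after scaling lies on $S$), its control is $T$-periodic, $P=\Phi(T,0)$ satisfies $v(Pw)\le v(w)$, and on $S$ there is a $T$-periodic multiplier.

*Proof.* (a) moves normals backward. We have $\lambda^T\Phi(\beta,t)w\le v(\Phi(\beta,t)w)\le v(w)$, and for $w=x(t)$ the left side is $\lambda^Tx(\beta)=1$.

(b) is the maximum principle. For $M\in\mathcal A$ and $h\ge0$, $\lambda(t)^Te^{hM}x(t)\le v(e^{hM}x(t))\le1=\lambda(t)^Tx(t)$, so $\lambda^TMx\le0$. At an interior time of differentiability, $\lambda(t)^Tx(t+h)\le1$ for $h$ of both signs with equality at $h=0$, so $\lambda^T\dot x=0$. Hence $\max(\lambda^TA_0x,\lambda^TA_1x)=0$ a.e., and everywhere by continuity. Almost everywhere $\lambda^TAx+u\,yz=0=\max(\lambda^TAx,\lambda^TAx+yz)$, which gives the rule for $u$.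

(c) A multiplier exists by (a). By Lemma 1 every time has a punctured neighborhood where $yz\ne0$, so by (b) $u$ is constant on each side of it. By compactness there are finitely many switches, and a switch occurs if and only if $yz$ changes sign, i.e. if exactly one of $y,z$ changes sign. At a switch $yz=0$, so $\lambda^TA_1x=\lambda^TA_0x+yz=\lambda^TA_0x$, which is $0$ by (b). On arcs use $\lambda^T\dot x=0$ and continuity.

(d) is forward uniqueness for pairs. Let $s<\beta$ be the supremum of the times up to which they coincide. The common value at $s$ determines the sign of $yz$ on some $(s,s+\delta)$ by Lemma 1, so by (b) both controls are the same constant there, and the pairs coincide longer, a contradiction.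

(e) $v(x(\cdot))$ is nonincreasing and periodic, hence constant; $x$ determines $u$. By (a), $P^T$ maps $\partial v(x(T))=\partial v(x(0))$ into itself. This set is compact and convex, so by Brouwer's theorem $P^T$ has a fixed point there; propagate it. $\square$

From now on controls on $S$ are normalized as in (c). An *arc* is an interval between consecutive switches. A nonzero periodic trajectory cannot have constant control, because $A_i$ is Hurwitz and $u\in\{0,1\}$; so it has switches.

**Lemma 3.** Along a $T$-periodic trajectory on $S$ with $T$-periodic multiplier, each of $y,z$ changes sign; hence over a period $T$ it has equally many ($\ge1$) simple upward and simple downward zeros.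

*Proof.* We average over a period and use (1). If $y\ge0$, then $\int_0^Ty>0$ and $\int_0^Tuy=\kappa\int_0^Ty$ with some $\kappa\in[0,1]$. So $0=\int_0^T\dot x=(A+\kappa bc^T)\int_0^Tx$, hence $\int_0^T x=0$ and $\int_0^T y=0$, a contradiction. If $y\le0$, replace $x$ by $-x$. For $z$: $0=-\int_0^T\dot\lambda=(A^T+\kappa cb^T)\int_0^T\lambda$ in the same way, as $b^T\int\lambda=\int z$. $\square$

## 5. Smooth points of the sphere and regular orbits

**Definition (regular).** A periodic trajectory $x$ on $S$, with minimal period $T$, is *regular* if $\partial v(x(t_0))$ is a singleton for some $t_0$.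

Then $\partial v(x(t_1))$ is a singleton for every $t_1$: choose $k$ with $t_1+kT\ge t_0$; the injective map $\Phi(t_1+kT,t_0)^T$ sends $\partial v(x(t_1))$ into $\partial v(x(t_0))$ by Lemma 2(a). The curve of Section 1 is regular, since its $v$ is $C^1$ off $0$.

**Lemma 4.** Let $x$ be regular with minimal period $T$. If a trajectory $X$ on $S$ has $X(t_1)=x(t_0)$, then $X(t_1+t)=x(t_0+t)$ for $t\ge0$. Hence $x$ is injective on $[0,T)$, and a periodic trajectory on $S$ meeting $x$ is a time shift of $x$.

*Proof.* The aim is to apply forward uniqueness of pairs. By Lemma 2(a), $X$ has a multiplier on $[t_1,t_1+\beta]$ for each $\beta>0$. At $t_1$ it lies in the singleton $\partial v(x(t_0))$, so it equals there the periodic multiplier of $x$ at $t_0$. Lemma 2(d) gives the first claim. If $x(t_1)=x(t_2)$, it follows that $x(t_1+t)=x(t_2+t)$ for $t\ge0$, hence for all $t$, so $t_2-t_1$ is a period. The last claim follows from the first by periodicity. $\square$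

**Lemma 5.** All but countably many periodic orbits on $S$ are regular.

*Proof.*

**Step 1: where a nonregular orbit can switch.** The aim is statement (3). Let $x$ be nonregular, $\lambda$ a periodic multiplier, and $\hat\lambda_0\in\partial v(x(0))\setminus\{\lambda(0)\}$. Propagate $\hat\lambda_0$ backward to a multiplier $\hat\lambda$ on $(-\infty,0]$, and set $m=\hat\lambda-\lambda$, a nonzero adjoint solution. Since $m^Tx=0$ and $\lambda^Tx=1$, the vectors $\lambda,m$ are independent. At a switch $t_i<0$, Lemma 2(c) for both multipliers shows that $A_0x$ and $A_1x$ are annihilated by $\lambda$ and $m$, so they lie on one line. As $A_0x\ne0$, $A_1x=\rho A_0x$, i.e. $by=(\rho-1)A_0x$. If $y\ne0$, then $x(t_i)\in\mathbb RA^{-1}b$. With $q=A^{-1}b/v(A^{-1}b)$ and periodicity: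
$$\text{every switching point with } y\ne0 \text{ of a nonregular } x \text{ is } \pm q. \tag{3}$$

**Step 2: orbits with a switching point that has $y\ne0$ or equals $\pm e$.** We show that only countably many nonregular orbits are of this kind. Shift time so that $x(0)\in\{\pm q,\pm e\}$ is a switching point. Given the starting point $p$ of an arc and its control value $i$, the next switch is, by (3), at a positive zero of $c^Te^{tA_i}p$ or at a time with $e^{tA_i}p=\pm q$. The zeros are isolated by Lemma 1. The times of the second kind are isolated because $t\mapsto e^{tA_i}p$ is analytic and not constant (it tends to $0$ and $p\neq0$). So there are countably many possible durations, and by induction countably many finite sequences of durations. The orbit is determined by $x(0)$, the first control value and the sequence of durations over one period.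

**Step 3: orbits whose switches all have $y=0$ and $c^TAx\ne0$.** We show that there are none at all, regular or not. Let $x$ be such a periodic trajectory on $S$, $T$-periodic, with switches $t_i$. The jump of $\dot x$ at $t_i$ is $\pm by=0$, so $w=\dot x$ is continuous, $T$-periodic, and solves $\dot w=Mw$ with the same $u$. For small $\varepsilon\ne0$ put $x_\varepsilon=x+\varepsilon w$. This is a $T$-periodic trajectory with control $u$. It is nonzero: $x+\varepsilon\dot x\equiv0$ would make $x$ a multiple of $e^{-t/\varepsilon}$. And $c^Tx_\varepsilon(t_i)=\varepsilon c^TAx(t_i)\ne0$. Let $\lambda_\varepsilon$ be a $T$-periodic multiplier of $x_\varepsilon/v(x_\varepsilon)$ (Lemma 2(e)). Since $u$ switches at $t_i$, Lemma 2(c) gives $(c^Tx_\varepsilon)(\lambda_\varepsilon^Tb)=0$ there, so $\lambda_\varepsilon(t_i)^Tb=0$.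

Let $\varepsilon\to0$. As $v^*(\lambda_\varepsilon)=1$, there is a limit point $\lambda$; by the closed graph it is a $T$-periodic multiplier of $x$, with $z(t_i)=0$ for all $i$. At $t_i$, $yz$ changes sign and $y$ has a simple zero, so $z$ does not change sign; hence $\lambda(t_i)^TAb=0$ by Lemma 1. So all $\lambda(t_i)$ lie on the line $\{b,Ab\}^\perp$. On the arc between $t_i$ and $t_{i+1}$, with matrix $A_j$, $\lambda(t_{i+1})=e^{-(t_{i+1}-t_i)A_j^T}\lambda(t_i)=\kappa_i\lambda(t_i)$. Here $\kappa_i$ is an eigenvalue of $e^{-(t_{i+1}-t_i)A_j^T}$, so $|\kappa_i|>1$ because $A_j$ is Hurwitz. Over a period $\prod\kappa_i=1$, a contradiction.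

If a nonregular orbit is not as in Step 2, all its switching points have $y=0$ and differ from $\pm e$, so $c^TAx\ne0$ there, and Step 3 excludes it. $\square$

## 6. One upward crossing per period

**Lemma 6.** Let $x$ be a periodic trajectory on $S$ with minimal period $T$, injective on $[0,T)$ (e.g. regular). Then $x$ meets $J$ exactly once per period $T$, so $y$ changes sign exactly twice.

*Proof.* By Lemma 3 it meets $J$ at least once. Suppose $x(0)=p_1\in J$ and the next meeting is $x(t_1)=p_2\in J$ with $0<t_1<T$. Then $p_1\ne p_2$.

**Step 1: a Jordan curve.** Its purpose is to trap $x$. Let $\sigma\subset J$ be the closed subarc joining $p_1,p_2$, and $\sigma^\circ=\sigma\setminus\{p_1,p_2\}$. Since $x((0,t_1))\cap J=\emptyset$ and $x$ is injective, $\Gamma=x([0,t_1])\cup\sigma$ is a Jordan curve in $S\cong\mathbb S^2$. Identify $S$ with the round sphere by radial projection, which preserves the sign of $y$ and turns $C$ into a great circle. Small discs centered on $C$ are cut by $C$ into an upper half-disc $y>0$ and a lower half-disc $y<0$.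

**Step 2: the two sides of $\sigma^\circ$.** We show that they lie in different components of $S\setminus\Gamma$. Let $w\in\sigma^\circ$. As $w\notin x([0,t_1])$, a small disc $B_w$ satisfies $B_w\cap\Gamma=B_w\cap C$, so each half-disc lies in one component. Upper half-discs with nearby centers $w,w'$ intersect (points just above $w'$ lie in both). Since $\sigma^\circ$ is connected, all these upper half-discs lie in one component $D_+$, and likewise all lower ones in one component $D_-$. Every point of a Jordan curve is a boundary point of both components, and near $w$ only the two half-discs are available; so $D_+\ne D_-$.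

**Step 3: $x$ leaves $p_2$ into $D_+$ and arrives at $p_1$ from $D_-$.** By compactness and injectivity, in a small disc at $p_2$ the curve $\Gamma$ consists of part of $\sigma$ and of points $x(t)$ with $t\le t_1$ near $t_1$, where $y\le0$. So the upper half-disc at $p_2$ misses $\Gamma$. It meets the upper half-discs of $B_w$ for $w\in\sigma^\circ$ near $p_2$, so it lies in $D_+$. Since $y>0$ just after $t_1$, $x(t_1+h)\in D_+$ for small $h>0$. Near $p_1$, $\Gamma$ consists of part of $\sigma$ and of points $x(t)$ with small $t\ge0$, where $y\ge0$. So the lower half-disc at $p_1$ lies in $D_-$, and since $x(T)=p_1$ with $y<0$ just before $T$, $x(T-h)\in D_-$.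

**Step 4: the crossing is impossible.** On $[t_1+h,T-h]$, $x$ avoids $x([0,t_1])$ and goes from $D_+$ to $D_-$. At the first exit time $t'$ from $D_+$, $x(t')\in\Gamma\setminus x([0,t_1])=\sigma^\circ\subset J$. Just before $t'$ we have $y<0$, so $x$ is in the lower half-disc of $B_{x(t')}$, i.e. in $D_-$. But before $t'$ it was in $D_+$, a contradiction. $\square$

## 7. The eigenvalue 1 is simple

**Lemma 7.** If $T$ is a period of a periodic trajectory on $S$, then $1$ is an algebraically simple eigenvalue of $P=\Phi(T,0)$.

*Proof.*

**Step 1: a circle of periodic trajectories.** We describe what a multiple eigenvalue would produce. Since $v(P^kw)\le v(w)$, $P$ is power bounded, so the eigenvalue $1$ is semisimple. Let $E=\ker(P-I)$ and suppose $\dim E\ge2$. By (2), $P\neq I$, so $\dim E=2$. For $w\in E$ let $x_w$ be the solution with $x_w(0)=w$ and the given control $u$; it is $T$-periodic with constant $v$.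

**Step 2: periods.** We find the common period of most $x_w$. Let $T'$ be the minimal period of $u$ (which is not constant), $T=KT'$, $P'=\Phi(T',0)$. Then $P=P'^K$, so $P'$ commutes with $P$ and preserves $E$; it preserves $E\cap S$ because $v(x_w(\cdot))$ is constant. Let $K'\ge1$ be minimal with $P'^{K'}|_E=I$, and $T_1=K'T'$. For $w\ne0$ every period of $x_w$ is a period of $u$, hence some $jT'$, with $P'^jw=w$. For $0<j<K'$ the set $\{w\in E:P'^jw=w\}$ is a proper subspace. So off finitely many lines the minimal period of $x_w$ is $T_1$. If $x_{w_2}$ is a time shift of $x_{w_1}$, the shift is a period of $u$, so $w_2=P'^jw_1$ for some $j$; thus each orbit arises from finitely many $w$. By Lemma 5, for all but countably many $w\in E\cap S$ (call them *good*), $x_w$ is regular with minimal period $T_1$. By Lemma 6 it then has exactly one upward zero of $y$ mod $T_1$.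

**Step 3: the crossing point is a continuous function on the whole circle.** Let $w_0\in E\cap S$. By Lemma 3, $x_{w_0}$ has at least one upward zero mod $T_1$. If it had two, they would persist for good $w$ near $w_0$, and good $w$ are dense; so there is exactly one, $t(w_0)$. By persistence $t(\cdot)$ mod $T_1$ is continuous. Hence $p(w)=x_w(t(w))\in J$ is continuous on $E\cap S$. Moreover every $x_w$ has minimal period $T_1$, since a smaller period would produce at least two upward zeros mod $T_1$. So $P'^jw\ne w$ for $0<j<K'$, $w\in E\cap S$.

**Step 4: a circle does not inject into a line.** By Step 3 the finite cyclic group generated by $P'|_E$ acts freely on the circle $E\cap S$; the quotient $Q$ is a compact connected $1$-manifold, a circle. Since $x_{P'w}=x_w(\cdot+T')$, $p$ is invariant and descends to a continuous $h:Q\to J\cong\mathbb R$. If $w$ is good and $p(w)=p(w')$, then by Lemma 4 $x_{w'}$ is a shift of $x_w$, so $w'=P'^jw$. Thus for all but countably many points of $Q$ the fiber of $h$ through the point is that single point. In particular $h$ is not constant. But a minimum and a maximum point of $h$ cut $Q$ into two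 arcs, and each interior value of the interval $h(Q)$ is taken on both. So uncountably many points lie in non-singleton fibers, a contradiction. $\square$

Consequently a $T$-periodic trajectory $x$ on $S$ has exactly one $T$-periodic multiplier: $\lambda(0)$ lies in the line $\ker(P^T-I)$ and $\lambda^Tx=1$. Below, $\lambda$ denotes the multiplier for the minimal period; by uniqueness it is also the one for every multiple of it.

## 8. The dual system and the sign changes of $z$

Let $x$ be periodic on $S$ with minimal period $T$ and multiplier $\lambda$. Then $\lambda^*(t)=\lambda(-t)$ satisfies $\dot\lambda^*(t)=M(-t)^T\lambda^*(t)$, so it is a $T$-periodic trajectory of the dual system, and $v^*(\lambda^*)=1$. We need two facts about $x\mapsto\lambda^*$.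

*The minimal period of $\lambda$ is $T$.* By (1), $\lambda$ is not constant. Let $T_\lambda$ be its minimal period, $T=kT_\lambda$. As $\lambda$ determines $u$, $T_\lambda$ is a period of $u$. So $P_\lambda=\Phi(T_\lambda,0)$ commutes with $P=P_\lambda^k$, and $P_\lambda x(0)=\sigma x(0)$ by Lemma 7. From $\lambda(0)^TP_\lambda=\lambda(0)^T$ and $\lambda(0)^Tx(0)=1$ we get $\sigma=1$. So $T_\lambda$ is a period of $x$, and $T_\lambda=T$.

*$\lambda^*$ determines $x$.* It determines $u$ and $T$, hence $\ker(P-I)=\mathbb Rx(0)$, and $\lambda(0)^Tx(0)=1$. So orbits on $S$ map injectively to orbits of the dual system on $S^*=\{v^*=1\}$.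

**Lemma 8.** Let $\mathcal R$ be the set of periodic orbits on $S$ such that $x$ is regular and $\lambda^*$ is regular for the dual system. All but countably many periodic orbits on $S$ are in $\mathcal R$. For orbits in $\mathcal R$, over the minimal period, each of $y$ and $z$ changes sign exactly twice.

*Proof.* Lemma 5 for the system and for its dual (with $v^*$), together with the injectivity just shown, gives the first claim. For the second, apply Lemma 6 to $x$ and to $\lambda^*$: the dual "$y$" along $\lambda^*$ is $b^T\lambda^*(t)=z(-t)$, and the minimal period is $T$. $\square$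

## 9. The compact space $\mathcal G$

**Definition (the space $\mathcal G$).** $\mathcal G\subset C(\mathbb R,\mathbb R^3)$, with locally uniform convergence, is the set of periodic trajectories $x$ on $S$ with $x(0)\in J$ such that over the minimal period $T$ there is exactly one upward zero of $y$ and exactly two sign changes of $z$. Let $p:\mathcal G\to J$, $p(x)=x(0)$, which is continuous.

In the planar picture of Section 1, the curve started at its upward zero $(0,\dot y)$, $\dot y>0$, would be the only element.

Distinct elements of $\mathcal G$ are distinct orbits, since there is only one upward zero per minimal period. By Lemma 8 every orbit in $\mathcal R$ has exactly one representative in $\mathcal G$ (we identify them), and $\mathcal G\setminus\mathcal R$ is countable. Let $\mathcal Y,\mathcal Z$ be the two-element sets (mod $T$) of sign-change times of $y,z$. By Lemma 2(c) the number of switches per period is $4-2|\mathcal Y\cap\mathcal Z|$, and it is at least $1$; so it is $4$ or $2$. Swap leaves $\mathcal G,\mathcal R,J,p$ unchanged, since $c^TA_1x=c^TAx$ on $c^\perp$. Finally, by Lemma 4,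
$$\text{if } x\in\mathcal R,\ \tilde x\in\mathcal G,\ p(x)=p(\tilde x),\ \text{ then } x=\tilde x. \tag{4}$$

**Lemma 9.** $\mathcal G$ is compact. If $x_n\to x$ in $\mathcal G$, then $T_n\to T$, $\lambda_n\to\lambda$ locally uniformly, and $u_n\to u$ in $L^1_{loc}$.

*Proof.* Let $x_n\in\mathcal G$.

**Step 1: bounds on the periods.** We keep $T_n$ away from $0$ and $\infty$. Choose $t_m$ with $\|e^{tA_i}\|_v<1$ for $t\ge t_m$, $i=0,1$. Since $v=1$ along $x_n$, arcs have length $<t_m$, so $T_n\le4t_m$. If $T_n\to0$ along a subsequence, then $|x_n(t)-x_n(0)|=O(T_n)$ on $[0,T_n]$, and $0=\int_0^{T_n}M_nx_n$ gives $(A+\bar u_nbc^T)x_n(0)=O(T_n)$, where $\bar u_n\in[0,1]$ is the mean of $u_n$. In the limit some $A+\bar ubc^T$ is singular, contrary to (1).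

**Step 2: a limit.** We extract a convergent subsequence. Along it $T_n\to T>0$, the number of switches in $[0,T_n)$ is constant, and the switching times and control values converge. By $T_n$-periodicity and dominated convergence, $u_n\to u$ a.e. and in $L^1_{loc}$, with $u$ $T$-periodic. Also $x_n(0)$ and $\lambda_n(0)\in\partial v(x_n(0))$ converge along a subsequence. By Gronwall, $x_n\to x$ and $\lambda_n\to\lambda$ locally uniformly. Here $x$ is a $T$-periodic trajectory on $S$ and, by the closed graph, $\lambda$ is a $T$-periodic multiplier.

**Step 3: the limit is in $\mathcal G$.** We check the definition. By Lemma 3, $y$ has an upward zero $t_0\in[0,T)$. By persistence $y_n$ has upward zeros near $t_0$. They are of the form $k_nT_n$, so $t_0=kT$ for an integer $k$, i.e. $t_0=0$. Hence $x(0)\in J$, and $0$ is the only upward zero in $[0,T)$, so $T$ is the minimal period. By Lemma 3, $z$ has at least two sign changes per period, and it has no more, since they would persist for $z_n$. So $x\in\mathcal G$.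

**Step 4: convergence of the data.** If $x_n\to x$ in $\mathcal G$, every subsequence has a further subsequence as in Step 2, and the limits are the $T,\lambda,u$ determined by $x$ (the multiplier is unique by Section 7). $\square$

## 10. An analytic curve through a non-isolated closed curve

**Lemma 10.** Let $x^0$ be a non-isolated point of $\mathcal G$. There is an injective continuous curve $(-\varepsilon_1,\varepsilon_1)\to\mathcal G$, $\varepsilon\mapsto\tilde x^\varepsilon$, with $\tilde x^0=x^0$.

*Proof.* Write $u^0,\lambda^0,T^0$ for the data of $x^0$.

**Step 1: durations, the eigenvalue $f$, and the analytic set $\mathbf Z$.** We translate closed curves near $x^0$ into points of an analytic set in $\mathbb R^4$.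

*Case A: four switches.* Shift the time origin to a switch $u:0\to1$; let $\tau^0\in(0,\infty)^4$ be the successive durations and $P(\tau)=e^{\tau_4A_0}e^{\tau_3A_1}e^{\tau_2A_0}e^{\tau_1A_1}$.

*Case B: two switches.* Then $\mathcal Y\cap\mathcal Z=\{t^*\}$, and $t^*$ is interior to an arc, since $yz$ does not change sign there. By swap we may assume $u=1$ on that arc. Shift the origin to the switch $0\to1$. Let $\tau_1^0$ be the time from the origin to $t^*$, $\tau_3^0$ the time from $t^*$ to the next switch, $\tau_2^0$ the length of the $0$-arc, $\tau_4^0=0$, and
$$P(\tau)=e^{\tau_2A_0}e^{\tau_3A_1}e^{\tau_4A_0}e^{\tau_1A_1}.$$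
Put $\alpha=c^TAx^0(t^*)=\dot y(t^*)\ne0$ and $\beta=-\lambda^0(t^*)^TAb=\dot z(t^*)\ne0$. Near $t^*$ we have $u=1$ and $yz\ne0$ for $t\ne t^*$, so $yz>0$ by Lemma 2(b); hence $\alpha\beta>0$.

By Lemma 7, for $\tau$ in a neighborhood $U$ of $\tau^0$ in $\mathbb R^4$, $P(\tau)$ has a unique eigenvalue $f(\tau)$ near $1$. It is simple, real (its conjugate is also near $1$) and real analytic, with analytic right and left eigenvectors $\xi(\tau),\ell(\tau)$, $\ell^T\xi=1$, which at $\tau^0$ are the values of $x^0,\lambda^0$ at the origin. Let
$$\mathbf Z=\{\tau\in U:\ f(\tau)=1,\ \nabla f(\tau)=0\}.$$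
Differentiating $P\xi=f\xi$ and applying $\ell^T$ gives $\partial_if=\ell^T(\partial_iP)\xi$. At points with $f=1$ this is $\lambda^TA_jx$ on the $i$-th arc (with matrix $A_j$), where $x$ is $\xi$ propagated forward and $\lambda$ is $\ell$ propagated backward from the end of the product. In Case B put
$$\xi_1=e^{\tau_1A_1}\xi,\quad \xi_2=e^{\tau_4A_0}\xi_1,\quad \ell_2^T=\ell^Te^{\tau_2A_0}e^{\tau_3A_1},\quad \ell_1^T=\ell_2^Te^{\tau_4A_0}.$$
Then $\partial_1f=\ell_1^TA_1\xi_1$, $\partial_4f=\ell_1^TA_0\xi_1=\ell_2^TA_0\xi_2$, $\partial_3f=\ell_2^TA_1\xi_2$. Subtracting, on $\mathbf Z$ (for either sign of $\tau_4$)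
$$(\ell_1^Tb)(c^T\xi_1)=0,\qquad(\ell_2^Tb)(c^T\xi_2)=0. \tag{5}$$

**Step 2: $\tau^0$ is a non-isolated point of $\mathbf Z$.** This transfers the hypothesis on $x^0$ to $\mathbf Z$. Let $x_n\to x^0$ in $\mathcal G$, $x_n\ne x^0$. By Lemma 9 and persistence, for large $n$ there is at least one sign change of $y_n$ (resp. $z_n$) near each of those of $y$ (resp. $z$). Since there are two per period, there is exactly one near each, and there are no others mod $T_n$.

In Case A the four switches of $u_n$ are these times; let $\tau^n$ be the durations counted from the switch $0\to1$ near that of $x^0$. In Case B let $t_y^n,t_z^n$ be the sign changes near $t^*$. At a fixed small distance on both sides of $t^*$ we have $y_nz_n>0$. If $t_y^n\ne t_z^n$, the product changes sign at each, so it is negative between them and $u_n=0$ there. Let $\tau_1^n$ be the time from the switch $0\to1$ to $\min(t_y^n,t_z^n)$, $\tau_4^n=|t_y^n-t_z^n|\ge0$, $\tau_3^n$ the time from $\max(t_y^n,t_z^n)$ to the following switch, and $\tau_2^n$ the length of the remaining $0$-arc.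

In both cases $\tau^n\to\tau^0$, and $P(\tau^n)$ is the transition matrix of $x_n$ over a period, so $f(\tau^n)=1$. The vectors $\xi(\tau^n),\ell(\tau^n)$ are, up to reciprocal factors, the values of $x_n,\lambda_n$ at the switch. By Lemma 2(c), $\nabla f(\tau^n)=0$; if $\tau_4^n=0$, then $\partial_4f=\lambda^TA_0x=\lambda^TA_1x-yz=0$ at $t_y^n=t_z^n$. The same reasoning gives $\tau^0\in\mathbf Z$.

Finally $\tau^n\ne\tau^0$ for large $n$. Otherwise $x_n$ and $x^0$ have the same control up to shift and the same eigenline, so at the switches $0\to1$ their values on $S$ agree up to sign. These values converge to each other, so the sign is $+$, they are the same orbit, and $x_n=x^0$.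

**Step 3 (Case B): after shrinking $U$, $\tau_4\ge0$ on $\mathbf Z$.** This is the wall of Section 3. Suppose $\tau\in\mathbf Z$ and $\tau_4=-\delta<0$. Compare with the legal product
$$\hat P=e^{\tau_2A_0}e^{(\tau_1+\tau_3-\delta)A_1},\qquad \Delta=\hat P-P(\tau)=e^{\tau_2A_0}e^{\tau_3A_1}\,R\,e^{\tau_1A_1}.$$
Here, integrating $\frac{d}{dr}\big(e^{-(\delta-r)A_0}e^{-rA_1}\big)=-e^{-(\delta-r)A_0}bc^Te^{-rA_1}$,
$$R=e^{-\delta A_1}-e^{-\delta A_0}=-\int_0^\delta e^{-(\delta-r)A_0}\,bc^T\,e^{-rA_1}\,dr .$$
So
$$\ell^T\Delta\xi=\ell_2^TR\,\xi_1=-\int_0^\delta\zeta\eta\,dr,\qquad \zeta(r)=\ell_2^Te^{-(\delta-r)A_0}b,\quad \eta(r)=c^Te^{-rA_1}\xi_1 . \tag{6}$$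
Below, $C$ denotes constants independent of $\tau$, and $o(1)$ denotes quantities that are arbitrarily small, uniformly in $r\in[0,\delta]$ and $\tau$, if $U$ is small.

*Derivatives and end values.* As $\tau\to\tau^0$: $\delta\to0$, $\xi_1\to x^0(t^*)$, $\ell_2\to\lambda^0(t^*)$, $c^Tx^0(t^*)=0$. Hence
$$\zeta'=\ell_2^Te^{-(\delta-r)A_0}Ab=-\beta(1+o(1)),\qquad \eta'=-\alpha(1+o(1)),\qquad \tfrac{d}{dr}\,c^Te^{-rA_0}\xi_1=-\alpha(1+o(1)).$$
Moreover $\zeta(0)=\ell_1^Tb$, $\zeta(\delta)=\ell_2^Tb$, $\eta(0)=c^T\xi_1$, and $c^T\xi_2=c^Te^{-\delta A_0}\xi_1=\eta(\delta)-c^TR\xi_1$ with $|c^TR\xi_1|\le C\delta\max|\eta|$. By strict monotonicity, $\zeta(0),\zeta(\delta)$ are not both $0$, and $c^T\xi_1,c^T\xi_2$ are not both $0$. So (5) leaves two cases: if $\zeta(0)=0$, then $\zeta(\delta)\ne0$ and $c^T\xi_2=0$; otherwise $c^T\xi_1=0$, so $c^T\xi_2\ne0$ and $\zeta(\delta)=0$.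

* Case (a): $\eta(0)=0=\zeta(\delta)$. Then $\eta=-\alpha r(1+o(1))$ and $\zeta=\beta(\delta-r)(1+o(1))$, so $-\int_0^\delta\zeta\eta\,dr=\frac{\alpha\beta}6\delta^3(1+o(1))$.
* Case (b): $\zeta(0)=0=c^T\xi_2$. Then $\zeta=-\beta r(1+o(1))$. Further $|\eta(\delta)|\le C\delta\max|\eta|$ and $\max|\eta|\le|\eta(\delta)|+C\delta$. So $\max|\eta|=O(\delta)$, $\eta(\delta)=O(\delta^2)$, $\eta=\alpha(\delta-r)(1+o(1))+O(\delta^2)$, and $-\int_0^\delta\zeta\eta\,dr=\frac{\alpha\beta}6\delta^3(1+o(1))+O(\delta^4)$.

In both cases, since $\alpha\beta>0$,
$$\ell^T\Delta\xi\ \ge\ \tfrac{\alpha\beta}{12}\,\delta^3\qquad\text{for small }U. \tag{7}$$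
Since $\zeta,\eta=O(\delta)$, also $|\Delta\xi|\le C|R\xi_1|=O(\delta^2)$ and $|\ell^T\Delta|\le C|\ell_2^TR|=O(\delta^2)$.

*The eigenvalue of $\hat P$.* As $\hat P$ is close to $P(\tau^0)$, it has one real simple eigenvalue $\hat f$ near $1$, with eigenvector $\xi+w$, $\ell^Tw=0$. In $\hat P(\xi+w)=\hat f(\xi+w)$ apply $\ell^T$ (with $\ell^TP(\tau)=\ell^T$) and $\Pi=I-\xi\ell^T$ (with $P(\tau)\xi=\xi$, $\Pi\xi=0$):
$$\hat f-1=\ell^T\Delta(\xi+w),\qquad \Pi(\hat P-\hat f)w=-\Pi\Delta\xi .$$
On $\ker\ell^T$ the operator $\Pi(\hat P-\hat f)$ is uniformly invertible for small $U$. Otherwise, in the limit $\tau\to\tau^0$, there is a unit vector $w\in\ker\ell(\tau^0)^T$ with $\Pi(P(\tau^0)-I)w=0$, where $\Pi$ is taken at $\tau^0$. As $P(\tau^0)$ preserves $\ker\ell(\tau^0)^T$, $(P(\tau^0)-I)w=0$, so $w\in\mathbb R\xi(\tau^0)\cap\ker\ell(\tau^0)^T=\{0\}$, a contradiction. So $|w|\le C|\Delta\xi|=O(\delta^2)$, and by (7)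
$$\hat f-1\ \ge\ \tfrac{\alpha\beta}{12}\delta^3-C\delta^4>0\qquad\text{for }U\text{ small}.$$
But $\hat P$ is a transition matrix ($\tau_2>0$ and $\tau_1+\tau_3-\delta>0$ for small $U$), so $v(\hat Pw')\le v(w')$ for all $w'$, a contradiction.

**Step 4: trajectories $X_\tau$.** We turn points of $\mathbf Z$ back into closed curves and check that nothing is lost. In both cases, for $U$ small, every $\tau\in\mathbf Z$ has all $\tau_i\ge0$. So $P(\tau)\xi=\xi$ defines a $\sum\tau_i$-periodic trajectory $X_\tau$ on $S$ with $X_\tau(0)=\xi/v(\xi)$, depending continuously on $\tau$, as its control does in $L^1_{loc}$. By Lemma 7 its $\sum\tau_i$-periodic multiplier is, up to scaling, the propagated $\ell(\tau)$, so it also depends continuously on $\tau$. $X_\tau$ has a switch at $0$ and no other in $[-a_0,a_0]$, for some $a_0>0$ independent of $\tau$. Two facts: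
$$X_\tau=X_{\tau'}\ \text{ implies }\ \tau=\tau'; \tag{8}$$
$$X_{\tau'}(t)=X_\tau(t+a)\ \ \forall t,\ \ |a|\le a_0\ \text{ implies }\ a=0. \tag{9}$$
Fact (9) holds since $X_\tau$ then has a switch at $a$. For (8): equal functions have equal controls. If all four durations of both are positive, the first four switches after time $0$ give $\tau=\tau'$. Otherwise we are in Case B with, say, $\tau_4=0$. Then $X_\tau$ has no switch near $t^*$ (in the present time $t^*=\tau_1^0$), so $\tau_4'=0$, and then $\tau_1+\tau_3=\tau_1'+\tau_3'$ and $\tau_2=\tau_2'$. The periods agree, hence so do the multipliers. On a fixed neighborhood $I$ of $t^*$ (with $U$ small), $y$ and $z$ of $X_\tau$ are strictly monotone, since $\dot y,\dot z$ are close to $\alpha,\beta$; and $u=1$ on $I$, so $yz\ge0$ there by Lemma 2(b). By (5), $yz=0$ at $\tau_1$. So one of $y,z$ vanishes, hence changes sign, at $\tau_1$; since $yz\ge0$, both do. So $\tau_1$ is the only zero of $yz$ in $I$. The same holds for $\tau_1'$, so $\tau_1=\tau_1'$ and $\tau_3=\tau'_3$.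

**Step 5: an injective analytic curve in $\mathbf Z$.** We use the curve selection lemma (Łojasiewicz, *Ensembles semi-analytiques*, IHES 1965): if $Z\subset\mathbb R^N$ is semianalytic, $\tau^0\in Z$ and $\tau^0\in\overline{Z\setminus\{\tau^0\}}$, there is a real analytic $g:(-\varepsilon_0,\varepsilon_0)\to\mathbb R^N$ with $g(0)=\tau^0$ and $g(\varepsilon)\in Z\setminus\{\tau^0\}$ for $0<\varepsilon<\varepsilon_0$. By Step 2 it applies to $\mathbf Z$ intersected with a small closed ball around $\tau^0$. For $\varepsilon_0$ small, $g$ stays in $U$. The analytic functions $f\circ g-1$ and $\nabla f\circ g$ vanish for $\varepsilon>0$, hence on $(-\varepsilon_0,\varepsilon_0)$; so $g(\varepsilon)\in\mathbf Z$ also for $\varepsilon\le0$. By Step 3 the curve stays on the legal side of the wall in both directions.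

The curve might retrace itself, as $\varepsilon\mapsto(\varepsilon^2,\varepsilon^4)$ does. To exclude this, note that some coordinate of $g-\tau^0$ is not identically $0$; reparametrize analytically so that it equals $a\varepsilon^m$, $a\ne0$. If $g(-\varepsilon)=g(\varepsilon)$ for arbitrarily small $\varepsilon\ne0$, this holds identically, $m$ is even, and $g(\varepsilon)=G(\varepsilon^2)$ with $G$ analytic; $G(\eta)\in\mathbf Z$ for small $\eta\ge0$, hence, as before, for all small $\eta$. Replace $g$ by $G$ and $m$ by $m/2$. After finitely many steps $g(-\varepsilon)\ne g(\varepsilon)$ for all small $\varepsilon\ne0$. Since $g(\varepsilon)=g(\varepsilon')$ forces $\varepsilon'^m=\varepsilon^m$, i.e. $\varepsilon'=\pm\varepsilon$, $g$ is injective for small $\varepsilon_0$.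

**Step 6: the curve gives elements of $\mathcal G$.** We use that most orbits are in $\mathcal R$, and then compactness. For a given orbit only finitely many functions $X_\tau$ are shifts of it, because time $0$ is a switch of $X_\tau$ and there are finitely many switches per minimal period; by (8) only finitely many $\tau$ occur. So, by Lemma 8 and injectivity of $g$, the orbit of $X_{g(\varepsilon)}$ is in $\mathcal R$ for all but countably many $\varepsilon$. For arbitrary $\varepsilon$ choose such $\varepsilon_k\to\varepsilon$. The representatives $X_{g(\varepsilon_k)}(\cdot+a_k)\in\mathcal G$, with $a_k$ bounded, converge along a subsequence to a shift of $X_{g(\varepsilon)}$, which is in $\mathcal G$ by Lemma 9. So every $X_{g(\varepsilon)}$ has a shift $\tilde x^\varepsilon\in\mathcal G$, and only one. The same argument, for any $\varepsilon_k\to\varepsilon$ and any subsequence, shows that $\varepsilon\mapsto\tilde x^\varepsilon$ is continuous. Since $X_{\tau^0}$ is a shift of $x^0$, $\tilde x^0=x^0$.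

**Step 7: injectivity near $\varepsilon=0$.** Distinct $\tau$ must give distinct elements of $\mathcal G$. The function $c^TX_{g(0)}$ has an upward zero at some $a^0$. By persistence, for small $\varepsilon$ there is an upward zero $a(\varepsilon)$ of $c^TX_{g(\varepsilon)}$ with $a(\varepsilon)\to a^0$ as $\varepsilon\to0$. And $\tilde x^\varepsilon=X_{g(\varepsilon)}(\cdot+a(\varepsilon))$, because $\tilde x^\varepsilon$ has only one upward zero per minimal period. If $\tilde x^\varepsilon=\tilde x^{\varepsilon'}$, then $X_{g(\varepsilon')}(t)=X_{g(\varepsilon)}(t+a(\varepsilon)-a(\varepsilon'))$, with a shift of modulus $\le a_0$ for $\varepsilon,\varepsilon'$ small. By (9) the shift is $0$, by (8) $g(\varepsilon)=g(\varepsilon')$, and so $\varepsilon=\varepsilon'$. $\square$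

## 11. Open and compact subsets of $J$: proof of Theorem 1

Let $\mathcal G'$ be the set of non-isolated points of $\mathcal G$; it is closed, hence compact.

**Step 1: the crossing point is injective along the curve of Lemma 10.** This is what makes $p(\mathcal G')$ open. Let $x^0\in\mathcal G'$ and $\tilde x^\varepsilon$ be as in Lemma 10. All $\tilde x^\varepsilon\in\mathcal G'$, since the curve is continuous and injective. Put $h(\varepsilon)=p(\tilde x^\varepsilon)\in J\cong\mathbb R$, a continuous function. The set of $\varepsilon$ with $\tilde x^\varepsilon\notin\mathcal R$ is countable. If $\tilde x^\varepsilon\in\mathcal R$, then $h(\varepsilon')=h(\varepsilon)$ implies $\tilde x^{\varepsilon'}=\tilde x^\varepsilon$ by (4), so $\varepsilon'=\varepsilon$.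

Suppose $h(r)=h(s)$ with $r<s$. Take $k\in(r,s)$ with $\tilde x^k\in\mathcal R$; then $h(k)\ne h(r)$. Each of the uncountably many values strictly between $h(r)$ and $h(k)$ is taken on both $(r,k)$ and $(k,s)$. This gives uncountably many $\varepsilon$ with $\tilde x^\varepsilon\notin\mathcal R$, a contradiction.

**Step 2: $\mathcal G$ is finite.** We combine openness with compactness. By Step 1, $h$ maps onto an open interval containing $p(x^0)$ and contained in $p(\mathcal G')$. So $p(\mathcal G')$ is open in $J$, and it is compact. As $J\cong\mathbb R$ is connected and noncompact, $p(\mathcal G')=\emptyset$, so $\mathcal G'=\emptyset$. Thus $\mathcal G$ is compact and discrete, hence finite.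

**Step 3: conclusion.** By Lemma 8 all but countably many periodic orbits on $S$ have a representative in the finite set $\mathcal G$. So the set of periodic orbits on $S$ is at most countable. Alternative (i) provides uncountably many geometrically distinct periodic trajectories on $S$; so (i) never occurs. $\blacksquare$

## 12. Finitely many closed curves: proof of Theorem 2

By Theorem 1 and the known alternative, (ii) holds: there are finitely many periodic orbits on $S$, each with four bang arcs per minimal period. So all minimal periods are $\le B:=4t_m$, with $t_m$ as in Lemma 9. Only this bound is used in (a).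

**Step 1: part (a), by concatenating loops.** We show that two closed trajectories through one point are the same. A *loop* at $p\in S$ of length $L>0$ is a trajectory on $S$ over $[0,L]$ from $p$ to $p$; it extends to an $L$-periodic trajectory on $S$. The claim is that any two loops at $p$ have the same periodic extension.

Let $\mathsf a,\mathsf b$ be the periodic extensions of loops of lengths $L_1,L_2$ at $p$. Let $X$ be the periodic extension of the loop "first loop $k$ times, then the second once", with $kL_1\ge2B$, and let $\Sigma\le B$ be its minimal period. For $t\in[0,B]$ we have $t+\Sigma\le kL_1$, so $\mathsf a(t+\Sigma)=X(t+\Sigma)=X(t)=\mathsf a(t)$. As the minimal period of $\mathsf a$ is $\le B$, $\Sigma$ is a period of $\mathsf a$. Since $X=\mathsf a$ on $[0,\Sigma]$, $X=\mathsf a$ on $\mathbb R$. So $kL_1+L_2$ is a period of $\mathsf a$, hence so is $L_2$; and on $[0,L_2]$, $\mathsf b(t)=X(kL_1+t)=\mathsf a(t)$. Thus $\mathsf b=\mathsf a$.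

Hence periodic trajectories on $S$ through a common point are shifts of each other, so distinct orbits are disjoint. If $x(t_1)=x(t_2)$ with $t_1<t_2<t_1+T$, $T$ the minimal period, the loops $x|_{[t_1,t_2]}$ and $x|_{[t_1,t_1+T]}$ have the same periodic extension, so $t_2-t_1$ is a period of $x$, a contradiction. So each orbit is a simple closed curve.

**Step 2: part (b), the spectrum.** We exclude other eigenvalues of modulus $1$. Simplicity of $1$ is Lemma 7. Lemma 7 for the period $2T$ shows that $-1$ is not an eigenvalue of $P=\Phi(T,0)$, since otherwise $P^2$ would have a double eigenvalue $1$. A nonreal pair of modulus $1$ would give $\det P=1$, contrary to (2). All eigenvalues have modulus $\le1$. So the other eigenvalues have modulus $<1$.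

**Step 3: part (b), the sign changes.** By (a) and Lemma 6, $y$ changes sign exactly twice. For $z$ we pass to the dual. The map $x\mapsto\lambda^*$ of Section 8 is injective and preserves minimal periods. It is onto the periodic orbits of the dual system on $S^*$. Indeed, let $l$ be periodic on $S^*$ with periodic multiplier $\mu$ (for $v^*$). Then $x(t)=\mu(-t)$ is a periodic trajectory of the dual of the dual, which is the original system with norm $v^{**}=v$, and $v(x)=1$. And $\lambda(t)=l(-t)$ satisfies $\lambda^Tx=1$, $v^*(\lambda)=1$, so it is the periodic multiplier of $x$, and $\lambda^*=l$. Hence the minimal periods on $S^*$ are also $\le B$. Step 1 used only this bound, so it applies to the dual system, and $\lambda^*$ is injective on $[0,T)$. Lemma 6 for the dual shows that $z$ changes sign exactly twice. As there are four switches and their number is $4-2|\mathcal Y\cap\mathcal Z|$, the four times are distinct and are the switching times.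

**Step 4: part (c), the antipodal map.** We show that two symmetric curves cannot be disjoint. Let $\gamma_1\ne\gamma_2$ be orbits with $-\gamma_i=\gamma_i$. By (a), $\gamma_2$ is a Jordan curve, and the antipodal map permutes the two components $D,D'$ of $S\setminus\gamma_2$. If it preserved $D$, it would map $\overline D$, a closed disc by the Schoenflies theorem, into itself without fixed point, contradicting Brouwer's theorem. So $-D=D'$. But $\gamma_1$ is connected and disjoint from $\gamma_2$, so it lies in one component, say $D$; then $\gamma_1=-\gamma_1\subset D'$, a contradiction. For $\gamma\ne-\gamma$, disjointness of $\gamma$ and $-\gamma$ is (a).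

**Step 5: part (d), the strict maximum.** We use that only finitely many closed curves are available. Let $f$ be the eigenvalue near $1$ as in Section 10, Case A. Near $\tau^0$ the products are admissible, so $f\le1=f(\tau^0)$. Suppose $f(\tau^n)=1$ with distinct $\tau^n\to\tau^0$, $\tau^n\ne\tau^0$. The eigenvectors give periodic trajectories $X_{\tau^n}$ on $S$ with a switch at time $0$, and $X_{\tau^n}$ determines $\tau^n$ by its first four switches after time $0$. But there are finitely many orbits and finitely many switches per minimal period on each, so only finitely many functions $X_{\tau^n}$, a contradiction. Hence $f<1$ near $\tau^0$ except at $\tau^0$. $\blacksquare$
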